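
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Sum coloring and the bound $\lceil(\chi+\Delta)/2\rceil$ on the strength:\\
a 3-chromatic counterexample and the bipartite case}


\begin{abstract}
The strength $s(G)$ of a graph $G$ is the least number of colors in a proper coloring of $G$ with positive integers that minimizes the sum of the colors. It has been conjectured that $s(G)\le\lceil(\chi(G)+\Delta(G))/2\rceil$ for every graph. We show that this fails for graphs of chromatic number $3$: for every odd $\Delta\ge 77$ there is a $3$-chromatic graph of maximum degree $\Delta$ whose strength exceeds the bound. For bipartite graphs the bound is true, even for every optimum coloring, and it is attained by trees for every even $\Delta\ge2$.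
\end{abstract}

\section{Introduction}

Let $G$ be a finite simple graph. A \emph{coloring} in this paper is a proper vertex coloring with positive integers, and its \emph{sum} is the sum of the colors of all vertices. The \emph{chromatic sum} $\Sigma(G)$ is the least sum of a coloring of $G$; a coloring of sum $\Sigma(G)$ is \emph{optimum}. The \emph{strength} $s(G)$ is the least number of colors used by an optimum coloring. We write $\chi(G)$ for the chromatic number, $\Delta(G)$ for the maximum degree, and $[n]=\{1,\dots,n\}$.

Clearly $\chi(G)\le s(G)$, and the inequality can be strict: it may pay to use an additional large color on a few vertices in order to keep small colors on many.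

\begin{example}\label{ex:doublestar}
Join two vertices $u,v$ by an edge and give each of them three leaves. If $u$ and $v$ both avoid color $1$, the sum is at least $2+3+6=11$, and $11$ is attained with all leaves colored $1$. If one of them has color $1$, its leaves cost at least $6$, the other leaves at least $3$, and $u,v$ together at least $3$, in total at least $12$. So every optimum coloring uses three colors, although the graph is a tree.
\end{example}

In the other direction there is a simple upper bound.

\begin{lemma}\label{lem:nogap}
In an optimum coloring every vertex of color $j$ has neighbors of all colors $1,\dots,j-1$. Hence the colors used are exactly $1,\dots,k$, where $k$ is the largest one, and $k\le\Delta(G)+1$.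
\end{lemma}

\begin{proof}
If a vertex of color $j$ had no neighbor of color $i<j$, recoloring it with $i$ would lower the sum. The rest follows by taking $j=k$.
\end{proof}

So $\chi(G)\le s(G)\le\Delta(G)+1$. The following conjecture \cite{thesis} places the strength in the lower half of this range.

\begin{conjecture}
For every graph $G$,
\[
 s(G)\le\left\lceil\frac{\chi(G)+\Delta(G)}2\right\rceil .
\]
\end{conjecture}

Equality holds for complete graphs ($\chi=s=n$, $\Delta=n-1$) and for the tree of Example~\ref{ex:doublestar} ($\chi=2$, $\Delta=4$, $s=3$). There is also a heuristic reason for the factor $\frac12$. To force a vertex to take a large color, each smaller color $j$ must be made expensive there. Neighbors that would like to have color $j$ themselves do this, and, as we shall see, two such neighbors per color suffice in a recursive construction. Forcing color $k$ then takes degree about $2k$. For bipartite graphs one cannot do better.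

\begin{theorem}\label{thm:bip}
Let $G$ be bipartite with at least one edge. Then every optimum coloring of $G$ uses at most $\lceil\Delta(G)/2\rceil+1=\lceil(2+\Delta(G))/2\rceil$ colors. For every $k\ge2$ there is a tree with $\Delta=2k-2$ and $s=k$, so the bound is sharp for every even $\Delta\ge2$.
\end{theorem}

Thus the conjecture holds for $\chi=2$, and it is trivial for $\chi=1$. With triangles, however, one can do better: two \emph{adjacent} neighbors of a vertex can make two colors expensive at once, so that one edge per color suffices.

\begin{theorem}\label{thm:main}
For every odd $\Delta\ge77$ there is a graph $G$ with $\chi(G)=3$, $\Delta(G)=\Delta$ and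
\[
 s(G)\ge\left\lceil\frac{\chi(G)+\Delta(G)}2\right\rceil+1 .
\]
\end{theorem}

So the conjecture is false. We do not settle the individual values $\chi\ge4$.

Section~\ref{sec:lift} sets up the bookkeeping and constructs the trees. Section~\ref{sec:bip} proves Theorem~\ref{thm:bip}. Section~\ref{sec:plan} explains how triangles save edges and what has to be built; Sections~\ref{sec:K}--\ref{sec:end} build it.

\section{Lifting a color}\label{sec:lift}

\subsection{Baselines, excesses, prices}

Let $T$ be a positive integer or $\infty$, where $[\infty]$ denotes the set of all positive integers. A \emph{$T$-coloring} is a coloring with colors in $[T]$. For a rooted graph $H$ let $F_H(j)$ be the least sum of a $T$-coloring of $H$ whose root has color $j$, with $F_H(j)=\infty$ if there is none. For $c\in[T]$ and $p>c$ we say that $H$ \emph{lifts $c$ to $p$} (in the palette $[T]$) if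
\[
 F_H(c)<\infty\quad\text{and}\quad F_H(j)\ge F_H(c)+(p-c)\quad\text{for all } j\in[T]\setminus\{c\}.
\]
So the root of $H$ prefers color $c$, and any other color costs at least $p-c$ more. The number $\mu(H)=F_H(c)$ is the \emph{baseline} of $H$.

To \emph{attach} $H$ to a vertex $u$ means to join $u$ by one edge to the root of a new copy of $H$. In a given coloring, the \emph{excess} of the copy is the sum of the colors on it minus its baseline. The \emph{price} $\pi(u)$ of $u$ is the color of $u$ plus the excesses of everything attached to $u$. Thus, if a graph consists of $u$ and objects attached to $u$ whose baselines sum to $M$, then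
\begin{equation}\label{eq:price}
 \text{sum of the coloring}=M+\pi(u).
\end{equation}

The name ``lifts'' is explained by the following consequence of the definition. Let $H$ lift $c$ to $p$ and be attached to $u$.
\begin{itemize}
\item In every $T$-coloring the excess of the copy is at least $0$.
\item If $u$ has color $c$ in a $T$-coloring, then the root of the copy has another color, so the excess is at least $p-c$. Color and excess together are at least $p$.
\item If $u$ has a color different from $c$ (possibly outside $[T]$), the copy can be given a $T$-coloring of excess $0$, with root color $c$.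
\end{itemize}
We use these facts without further mention.

\subsection{Lifting trees}

\begin{example}\label{ex:small}
Let all colors be allowed. A single vertex has $F(j)=j$, so it lifts $1$ to $2$. A path on three vertices, rooted at its center, has $F(2)=4$, $F(1)=5$ and $F(j)=j+2\ge5$ for $j\ge3$; it lifts $2$ to $3$. Now attach two such paths to a new root. The root color $1$ gives the sum $1+4+4=9$, the root color $2$ at least $2+5+5=12$, and a root color $j\ge3$ at least $3+8=11$; this tree lifts $1$ to $3$. Finally attach to a root two copies of this $7$-vertex tree and two of the paths. The price of the root is at least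
\[
 1+2\cdot2=5,\qquad 2+2\cdot1=4,\qquad 3,\qquad 4
\]
for root color $1$, $2$, $3$ and $\ge4$, respectively, and color $3$ with price $3$ is attained. So the root has color $3$ in every optimum coloring. The maximum degree is $4$.
\end{example}

The general construction is the same: to lift $c$ to $q$, every other color $j<q$ must get price at least $q$ at the root, and this is achieved by two copies, each of which lifts $j$ only half of the way to $q$.

\begin{lemma}\label{lem:trees}
Let $1\le c<q$. There is a rooted tree with root degree $2q-4$ and all other degrees at most $2q-3$ that lifts $c$ to $q$ in every palette $[T]$ with $q-1\le T\le\infty$. Its baseline is attained by a coloring with colors in $[q-1]$. If $c=q-1$, all degrees other than that of the root are at most $2q-5$.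
\end{lemma}

\begin{proof}
For $j<q$ put $q_j=\lceil(q+j)/2\rceil$, so that $j<q_j\le q$ and $j+2(q_j-j)\ge q$. Moreover $q_j<q$ if $j\le q-2$, and $q_j=q$ if $j=q-1$. Let $t(c,q)$ consist of a root to which, for each $j\in[q-1]\setminus\{c\}$, two copies of $t(j,q_j)$ are attached; in particular $t(1,2)$ is a single vertex. This recursion is well founded: $t(c,q)$ refers only to trees with smaller second parameter and, if $c<q-1$, to $t(q-1,q)$, which itself refers only to smaller second parameters. We prove the claims along the recursion.

The root has degree $2(q-2)$. The root of an attached $t(j,q_j)$ has degree $2q_j-4+1\le2q-3$, and all remaining degrees are at most $2q_j-3\le2q-3$. If $c=q-1$, all attached trees have $q_j\le q-1$, and the same computation gives $2(q-1)-3=2q-5$.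

Fix a palette $[T]$ with $T\ge q-1$; it is allowed for all attached trees, since $q_j\le q$. Let $M$ be the sum of their baselines. Giving the root color $c$ and every attached tree its baseline coloring yields the sum $c+M$ with colors in $[q-1]$, and no coloring with root color $c$ has a smaller sum, so $F(c)=c+M$. If the root has a color $j<q$, $j\ne c$, the two copies of $t(j,q_j)$ have excess at least $q_j-j$ each, so the price of the root is at least $j+2(q_j-j)\ge q$. If $j\ge q$, the price is trivially at least $q$. By \eqref{eq:price}, $F(j)\ge M+q=F(c)+(q-c)$ for all $j\in[T]\setminus\{c\}$.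
\end{proof}

\section{Bipartite graphs}\label{sec:bip}

In this section we prove Theorem~\ref{thm:bip}. The idea is easiest to see on a path. Suppose that a coloring of a path has largest color $3$, at a vertex $v$; we want to lower its sum. Recolor $v$ with $2$. A neighbor of color $2$ must then change; give it color $1$. Its other neighbor, if it has color $1$, must rise to $2$; the next vertex, if it has color $2$, must sink to $1$; and so on. Every vertex that rises is paid for by the vertex before it that sank, and $v$ itself yields a net gain of $1$. For larger degrees such a chain may branch, and then several rising vertices would have to be paid for by one sinking vertex. The point of the proof is that if $\Delta$ is small, a sinking vertex can \emph{choose} a color at which at most one neighbor is forced to rise.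

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:bip}]
Let $G$ have parts $X,Y$, and let $\varphi$ be an optimum coloring with largest color $k$. We claim that $k\le2$ or $\Delta\ge2k-3$. In the second case $k\le\lfloor(\Delta+3)/2\rfloor=\lceil\Delta/2\rceil+1$; in the first case the bound holds because $\Delta\ge1$.

Suppose that $k\ge3$ and $\Delta\le2k-4$. Put $t=k-1\ge2$, so $\Delta\le2(t-1)$, and let $\varphi(v)=k$ with, say, $v\in X$. We construct a set $S\subseteq Y$ of vertices of color $t$, which will sink, a set $R\subseteq X$ of vertices with colors in $[t-1]$, which will rise to $t$, and a map $\ell\colon S\to[t-1]$. Start with $S=R=\emptyset$ and put all neighbors of $v$ of color $t$ into a queue. While the queue contains a vertex $y$ not yet processed, process $y$ as follows.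
\begin{enumerate}
\item Choose a color $\ell(y)\in[t-1]$ such that at most one neighbor of $y$ of color $\ell(y)$ lies outside the current set $R$. Put $y$ into $S$.
\item If there is such a neighbor $x$, add $x$ to $R$ and put all neighbors of $x$ of color $t$ that have not been queued before into the queue.
\end{enumerate}
Here colors are always those of $\varphi$.

\emph{The choice is possible.} The vertex $y$ was queued because of a neighbor that is $v$, whose color $k$ is not in $[t-1]$, or belongs to $R$. This neighbor is not among the neighbors of $y$ outside $R$ with a color in $[t-1]$. So there are at most $\deg(y)-1\le2(t-1)-1$ of the latter, and some color of $[t-1]$ occurs at most once among them.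

The process stops because $G$ is finite. Define $\varphi'(v)=t$, $\varphi'(y)=\ell(y)$ for $y\in S$, $\varphi'(x)=t$ for $x\in R$, and $\varphi'=\varphi$ elsewhere.

\emph{$\varphi'$ is proper.} Vertices newly colored $t$ lie in $X$, where no two are adjacent; here bipartiteness is used. All their neighbors of $\varphi$-color $t$ were queued, hence belong to $S$ and lost color $t$, and no vertex of $Y$ gained color $t$. Now let $y\in S$. By the choice of $\ell(y)$, every neighbor of $y$ of $\varphi$-color $\ell(y)$ belongs to $R$ at the end and has new color $t\ne\ell(y)$. No vertex of $X$ gained a color other than $t$, so there is no conflict at $y$.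

\emph{The sum drops.} The vertex $v$ contributes $-1$ and each $y\in S$ contributes $\ell(y)-t<0$. Each $x\in R$ was added when some $y$ was processed, with $\varphi(x)=\ell(y)$, and different vertices $x$ belong to different $y$; so the contribution $t-\ell(y)$ of $x$ is cancelled by that of $y$. The total change is at most $-1$, contrary to the optimality of $\varphi$.
\end{proof}

\begin{proof}[Proof of sharpness in Theorem~\ref{thm:bip}]
Let $k\ge2$ and take the tree of Lemma~\ref{lem:trees} with $c=k$, $q=k+1$, in the palette of all positive integers. Any root color other than $k$ gives a larger sum than the baseline, so the root has color $k$ in every optimum coloring. By Lemma~\ref{lem:nogap}, $s\ge k$. The root has degree $2q-4=2k-2$ and all other degrees are at most $2q-5=2k-3$, so $\Delta=2k-2$. The upper bound gives $s\le\Delta/2+1=k$.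
\end{proof}

\section{One edge per color: adjacent hubs}\label{sec:plan}

From now on fix
\[
 T\ge40,\qquad D=2T-3,
\]
and the finite palette $[T]$; all lifting is understood in this palette. We want a $3$-chromatic graph of maximum degree $D$ with a coloring that uses color $T+1$ and is cheaper than every $T$-coloring. Then $s\ge T+1$, while $\lceil(3+D)/2\rceil=T$. The size of $T$ serves only to dominate some small sums.

\subsection{The saving}

Join a vertex $u$ to both ends of an edge $hh'$. If nothing else is attached to $h$ and $h'$, then the two cost at least $1+2=3$. If $u$ has color $1$ they cost at least $2+3=5$, and if $u$ has color $2$, at least $1+3=4$. So, measured against the baseline $3$, the excess is $2$, respectively $1$: colors $1$ and $2$ are both lifted to $3$ at $u$, with only one edge at $u$ for each.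

The same works for any two colors $l,l'<N$ if the prices of $h$ and $h'$, which account for everything that we shall hang on these vertices, satisfy
\begin{equation}\label{eq:hubwish}
 \pi(h)\ge\text{color of }h,\qquad \pi(h)\ge N\ \text{ whenever the color of }h\text{ is not in }\{l,l'\},
\end{equation}
and likewise for $h'$. Indeed $h,h'$ then cost at least $l+l'$, and if $u$ has color $l$, they cost at least $l'+N$, so that $u$ is charged $N-l$ (see Lemma~\ref{lem:pair}). We call $h,h'$ \emph{hubs}.

\subsection{The budget of a hub}

Let $N\ge T+1$, and suppose that for each $c\in[T-1]$ we have a graph $A_c$ that lifts $c$ to $N-1$. A single copy of $A_c$ attached to a vertex gives color $c$ the price at least $N-1$ there. Since $c\le T-1\le N-2$, two copies give at least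
\begin{equation}\label{eq:two}
 c+2(N-1-c)=N+(N-2-c)\ge N .
\end{equation}
A hub has $D-2=2T-5$ edges besides those to $u$ and to the other hub. Two copies of $A_c$ for each of the $T-3$ colors $c\in[T-1]\setminus\{l,l'\}$ use $2T-6$ of them. One edge is left for color $T$. A graph lifting $T$ to $N$ would finish the job, but we cannot build it directly: its root would have to make all colors $c<T$ expensive, and two copies of each $A_c$ would give it degree $2T-2>D$. Pairs of hubs are the very means to build it more cheaply.

So color $T$ must be made expensive at a hub in another way. We join the hub to \emph{all} vertices of a graph $K$ whose cheap colorings all use color $T$; if the hub has color $T$, then $K$ must do without it. For $3$-colorability $K$ should be bipartite. Degrees again decide what is possible. A vertex of $K$ with $d$ neighbors in $K$ has $D-1-d=2T-4-d$ edges left, so for $d=2$ all but two of the colors in $[T-1]$ can be made expensive by two copies each. These two colors form a list of \emph{free} colors. An even cycle alone is useless, since it can be colored from any lists of size two. (If all lists are equal, alternate. Otherwise some vertex $x$ has a color missing from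 the list of a neighbor $x'$; color $x$ with it and continue around the cycle, ending at $x'$.) We take two $6$-cycles sharing a vertex $J$. This vertex has degree $4$ in $K$, and two copies for $T-5$ colors and one copy for two further colors leave it two free colors as well. The lists will be such that either free color of $J$ makes one of the two cycles uncolorable.

There remains the deficit: $K$ has $11$ vertices, and only one edge was left at the hub. The other $10$ edges are saved on small colors. The cheap colorings of $K$ will use all colors $1,\dots,8$. If one of $3,\dots,8$ is denied, $K$ costs at least $1$ more, so that at the hub one copy of $A_c$ suffices instead of two; this saves $6$ edges. If $c\in\{1,2\}$ is denied, $K$ costs at least $N-c$ more, and no copy of $A_c$ is needed; this saves $4$. The colors $1,\dots,8$ are thus reserved for $K$, and we take $l,l'\ge9$.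

\subsection{The induction}

A rooted graph is \emph{admissible} if it is $3$-colorable, has maximum degree at most $D$, and has root degree at most $D-1$. For $N\ge T+1$ consider the statement

\medskip
\noindent$\mathcal H(N)$: \emph{for every $c\in[T-1]$ there is an admissible graph $A_c$ that lifts $c$ to $N-1$.}

\medskip
\noindent $\mathcal H(T+1)$ holds by Lemma~\ref{lem:trees} with $q=T$: the root degree is $2T-4=D-1$, the other degrees are at most $2T-3=D$, and $[T]$ is an allowed palette. We shall raise $N$ twice, and at the second step obtain a graph that lifts $T$ to $T+2$. In Sections~\ref{sec:K} and~\ref{sec:pairs} we fix $N\in\{T+1,T+2\}$, assume $\mathcal H(N)$, and fix graphs $A_c$; by \eqref{eq:two}, two copies of $A_c$ at a vertex give color $c$ price at least $N$ there.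

\section{The graph $K$}\label{sec:K}

\subsection{Definition}

Let
\[
 (z_1,p_1,q_1,y_1)=(1,3,5,7),\qquad(z_2,p_2,q_2,y_2)=(2,4,6,8).
\]
Thus $y_i-q_i=2$, $y_i-p_i=4$, $y_i-z_i=6$. Put $\sigma_i=2z_i+p_i+q_i$, that is, $\sigma_1=10$, $\sigma_2=14$.

The graph $K$ consists of two $6$-cycles $Jv^i_1v^i_2v^i_3v^i_4v^i_5$, $i=1,2$, that share exactly the vertex $J$. It is bipartite and has $11$ vertices. The path $v^i_1\dots v^i_5$ is \emph{ear} $i$. When one ear is considered we drop the index $i$. The vertices of an ear have the lists
\[
 v_1:\{y,z\},\quad v_2:\{z,p\},\quad v_3:\{p,q\},\quad v_4:\{q,z\},\quad v_5:\{z,y\}.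
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\coordinate (J) at (0,0);
\coordinate (a1) at (-1.2,1); \coordinate (a2) at (-2.9,1); \coordinate (a3) at (-3.7,0);
\coordinate (a4) at (-2.9,-1); \coordinate (a5) at (-1.2,-1);
\coordinate (b1) at (1.2,1); \coordinate (b2) at (2.9,1); \coordinate (b3) at (3.7,0);
\coordinate (b4) at (2.9,-1); \coordinate (b5) at (1.2,-1);
\draw (J)--(a1)--(a2)--(a3)--(a4)--(a5)--(J)--(b1)--(b2)--(b3)--(b4)--(b5)--(J);
\foreach \x in {J,a1,a2,a3,a4,a5,b1,b2,b3,b4,b5} \fill (\x) circle (2pt);
\node[above=4pt] at (J) {$J$};
\node[below=4pt] at (J) {\small$\{7,8\}$};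
\node[above] at (a1) {\small$v_1^1\,\{7,1\}$}; \node[above] at (a2) {\small$v_2^1\,\{1,3\}$};
\node[left] at (a3) {\small$v_3^1\,\{3,5\}$}; \node[below] at (a4) {\small$v_4^1\,\{5,1\}$};
\node[below] at (a5) {\small$v_5^1\,\{1,7\}$};
\node[above] at (b1) {\small$v_1^2\,\{8,2\}$}; \node[above] at (b2) {\small$v_2^2\,\{2,4\}$};
\node[right] at (b3) {\small$v_3^2\,\{4,6\}$}; \node[below] at (b4) {\small$v_4^2\,\{6,2\}$};
\node[below] at (b5) {\small$v_5^2\,\{2,8\}$};
\end{tikzpicture}
\caption{The graph $K$ with the free colors of its vertices. If $J$ has color $7$, the left ear cannot be colored from its lists: both ends would have color $1$, but color $1$ at $v_1^1$ forces $3,5,1,7$ along the ear. Color $8$ at $J$ blocks the right ear in the same way.}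
\label{fig:K}
\end{figure}

Attach to each ear vertex two copies of $A_c$ for every $c\in[T-1]$ not in its list. Attach to $J$ one copy each of $A_1$ and $A_2$, and two copies of $A_c$ for every $c\in[T-1]\setminus\{1,2,7,8\}$. Each vertex of $K$ will receive exactly one further edge, to a hub, so the degrees will be
\[
 2+1+2(T-3)=D\ \text{ for ear vertices},\qquad 4+1+2+2(T-5)=D\ \text{ for } J.
\]

In this section we consider $T$-colorings of $K$ together with the copies attached to it. For such a coloring let $E_i$ be the sum of the prices of the vertices of ear $i$, and let
\[
 \kappa=\pi(J)+E_1+E_2 .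
\]
So the sum of the colors on $K$ and all copies attached to it is $\kappa$ plus a constant. We say that a color is \emph{missing} from an ear, or from $K$, if no vertex of the ear, or none of the $11$ vertices of $K$, has it; the attached copies are not considered.

An ear vertex is \emph{good} if its color is in its list, and \emph{bad} otherwise. The price of a good vertex is at least its color. A bad vertex has price at least $T$, and at least $N$ if its color is not $T$. For $J$ we have
\begin{equation}\label{eq:J}
 \pi(J)\ge
 \begin{cases}
 y_i & \text{if $J$ has color $y_i$},\\
 N-1\ge T & \text{if $J$ has color $z_i$},\\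
 T & \text{if $J$ has color $T$},\\
 N & \text{otherwise.}
 \end{cases}
\end{equation}

\subsection{One ear}

The cheapest way to color an ear without bad vertices has sum $\sigma+y$, and a bad vertex replaces, in effect, the color $y$ by a price of at least $T$. The next lemma makes this precise and records what is added if a color is missing.

\begin{lemma}\label{lem:ear}
Consider one ear in a $T$-coloring, and let $t\ge40$ be such that all bad vertices of the ear have price at least $t$.
\begin{enumerate}
\item[(a)] If no vertex is bad, then the colors of $v_1,\dots,v_5$ are, with sums on the right,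
\[
\begin{array}{ll}
 (z,p,q,z,y)\ \text{ or }\ (y,z,p,q,z) & \sigma+y,\\
 (y,z,p,z,y) & \sigma+y+2,\\
 (y,z,q,z,y) & \sigma+y+4,\\
 (y,z,p,q,y)\ \text{ or }\ (y,p,q,z,y) & \sigma+y+6.
\end{array}
\]
\item[(b)] If some vertex is bad, then $E\ge t+\sigma$. If some vertex is bad and at least one of $p,q$ is missing from the ear, then $E\ge t+\sigma+2$. If some vertex is bad and $z$ is missing from the ear, then $E\ge t+\sigma+12$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $v_1=z$, then $v_2=p$, $v_3=q$, $v_4=z$, $v_5=y$ are forced in turn. If $v_5=z$, then $v_4=q$, $v_3=p$, $v_2=z$, $v_1=y$ are forced. Otherwise $v_1=v_5=y$, and of the eight choices for $(v_2,v_3,v_4)$ in $\{z,p\}\times\{p,q\}\times\{q,z\}$ exactly $(z,p,q)$, $(z,p,z)$, $(z,q,z)$, $(p,q,z)$ are proper. The sums $2y+2z+p=\sigma+y+(y-q)$, $2y+2z+q=\sigma+y+(y-p)$ and $2y+z+p+q=\sigma+y+(y-z)$ are as stated.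

(b) With two or more bad vertices, $E\ge2t\ge t+40>t+\sigma+12$, as $\sigma\le14$. Let exactly one vertex be bad, and let $g$ be the sum of the colors of the four good vertices, so $E\ge t+g$. If a color is missing from the ear, it is in particular missing among the good vertices. So it suffices to show: $g\ge\sigma$ always; $g\ge\sigma+2$ if $p$ or $q$ is missing among the good vertices; $g\ge\sigma+12$ if $z$ is. We use only that $y-p\ge2$, $y-q\ge2$ and $y-z=6$. These relations and the lists are preserved if the ear is reversed and $p,q$ are exchanged, so we may assume that $v_1$, $v_2$ or $v_3$ is bad.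

\emph{$v_1$ is bad.} If $v_5=z$, then $(v_2,\dots,v_5)=(z,p,q,z)$. If $v_5=y$, then $(v_2,v_3,v_4)$ is one of the four triples in the proof of (a). So the possibilities are
\[
\begin{array}{c|ccccc}
(v_2,v_3,v_4,v_5)&(z,p,q,z)&(z,p,z,y)&(z,q,z,y)&(z,p,q,y)&(p,q,z,y)\\ \hline
g-\sigma&0&y-q&y-p&y-z&y-z
\end{array}
\]
Color $q$ is missing only in the second column, $p$ only in the third, and $z$ in none.

\emph{$v_2$ is bad.} Then $v_1\in\{z,y\}$ is arbitrary and
\[
\begin{array}{c|cccc}
(v_3,v_4,v_5)&(p,q,z)&(p,q,y)&(p,z,y)&(q,z,y)\\ \hline
g-\sigma\ \text{ if } v_1=z&0&y-z&y-q&y-p
\end{array}
\]
with $y-z=6$ to be added if $v_1=y$. Color $q$ is missing only in the third column, $p$ only in the fourth. Color $z$ is missing only if $v_1=y$ and $(v_3,v_4,v_5)=(p,q,y)$, and then $g-\sigma=6+6$.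

\emph{$v_3$ is bad.} Then $(v_1,v_2)\in\{(z,p),(y,z),(y,p)\}$ contributes $0$, $y-p$, $y-z$ to $g-\sigma$, respectively, and independently $(v_4,v_5)\in\{(q,z),(z,y),(q,y)\}$ contributes $0$, $y-q$, $y-z$. Color $p$ is missing only with $(y,z)$ in front, $q$ only with $(z,y)$ at the end, and $z$ only for $(y,p)$ and $(q,y)$, when $g-\sigma=6+6$.
\end{proof}

For later use we collect the consequences. Let $t\ge T$ be a lower bound for the prices of the bad vertices of the ear; $t=T$ is always allowed.
\begin{enumerate}
\item[(i)] Always $E\ge\sigma+y$.
\item[(ii)] If $y$ is missing from the ear, or $J$ has color $y$, then some vertex of the ear is bad and $E\ge t+\sigma$.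
\item[(iii)] If $J$ has color $z$, then $E\ge\sigma+y+2$.
\item[(iv)] If $p$ or $q$ is missing from the ear, then $E\ge\sigma+y+2$.
\item[(v)] If $z$ is missing from the ear, then some vertex of the ear is bad and $E\ge t+\sigma+12$.
\end{enumerate}
If some vertex is bad, then $E\ge T+\sigma\ge\sigma+y+2$, which gives (i), (iii) and (iv). If none is bad, use the list in (a): its smallest sum is $\sigma+y$, giving (i); if $J$ has color $z$, then $v_1=v_5=y$, giving (iii); and $p$ or $q$ is missing only in the second and third lines, giving (iv). For (ii), every coloring in (a) has color $y$ at $v_1$ or $v_5$, which are neighbors of $J$, so some vertex is bad. For (v), every coloring in (a) contains $z$, so again some vertex is bad. In (ii) and (v) now apply (b).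

\subsection{The cost of denying a color to $K$}

\begin{lemma}\label{lem:K}
Let $C=T+(\sigma_1+y_1)+(\sigma_2+y_2)$. Every $T$-coloring satisfies (K0)--(K3).
\begin{enumerate}
\item[(K0)] $\kappa\ge C$.
\item[(K1)] If color $T$ is missing from $K$, then $\kappa\ge C+N-T$.
\item[(K2)] If some $c\in\{3,\dots,8\}$ is missing from $K$, then $\kappa\ge C+1$.
\item[(K3)] If $c\in\{1,2\}$ is missing from $K$, then $\kappa\ge C+N-c$.
\end{enumerate}
Moreover:
\begin{enumerate}
\item[(K4)] $\kappa=C$ is attained by giving $J$ color $T$ and ear $i$ the colors $(y_i,z_i,p_i,q_i,z_i)$, for $i=1,2$, with all copies attached to $K$ having excess $0$.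
\end{enumerate}
\end{lemma}

\begin{proof}
The definitions and assertions are symmetric in the two ears, except for the numerical values of the colors; in each case we treat one ear and use only inequalities valid for both. Except in (K1), we use (ii) and (v) with $t=T$.

(K4) The coloring is proper on $K$, and no vertex has a color $c$ for which a copy of $A_c$ is attached to it, so all excesses can be $0$. The price of $J$ is then $T$, and the colors on ear $i$ sum to $\sigma_i+y_i$.

(K0) If $J$ has color $y_1$, then (ii) for ear 1 and (i) for ear 2 give $\kappa\ge y_1+(T+\sigma_1)+(\sigma_2+y_2)=C$; likewise for $y_2$. Otherwise $\pi(J)\ge T$ by \eqref{eq:J}, and (i) applies to both ears.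

(K1) Now all bad vertices have price at least $N$, so we may use $t=N$. If $J$ has color $y_1$, then $\kappa\ge y_1+(N+\sigma_1)+(\sigma_2+y_2)=C+N-T$; likewise for $y_2$. If $J$ has color $z_i$, then $\pi(J)\ge N-1$ and (iii) for ear $i$ contributes an additional $2$, so $\kappa\ge C+(N-1-T)+2$. Otherwise $\pi(J)\ge N$, since $J$ does not have color $T$, and (i) applies to both ears.

(K2) Let $c=y_1$. Then $E_1\ge T+\sigma_1$ by (ii), and $J$ does not have color $y_1$. If $J$ has color $y_2$, then
\[
 \kappa\ge y_2+(T+\sigma_1)+(T+\sigma_2)=C+T-y_1 .
\]
Otherwise $\kappa\ge T+(T+\sigma_1)+(\sigma_2+y_2)=C+T-y_1$. The case $c=y_2$ is the same with the ears exchanged, and $T-y_i\ge1$.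

Let $c\in\{p_1,q_1\}$. If $J$ has color $y_1$, then some vertex of ear 1 is bad by (ii), and $E_1\ge T+\sigma_1+2$ by Lemma~\ref{lem:ear}(b), so $\kappa\ge y_1+(T+\sigma_1+2)+(\sigma_2+y_2)=C+2$. If $J$ has color $y_2$, then (ii) for ear 2 and (iv) for ear 1 give $\kappa\ge y_2+(T+\sigma_2)+(\sigma_1+y_1+2)=C+2$. Otherwise $\pi(J)\ge T$, and (iv) for ear 1 and (i) for ear 2 give $\kappa\ge C+2$. The case $c\in\{p_2,q_2\}$ is the same with the ears exchanged.

(K3) Let $c=z_1$; the case $c=z_2$ is the same with the ears exchanged.

Suppose $J$ has color $y_1$. Then neither $y_1$ nor $z_1$ is available at $v^1_1$ and $v^1_5$, so both are bad. If $v^1_2,v^1_3,v^1_4$ were all good, then, $z_1$ being missing, $v_2^1=p_1$ and $v^1_4=q_1$, which leaves no list color for $v^1_3$. So ear 1 has at least three bad vertices, and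
\[
 \kappa\ge y_1+3T+(\sigma_2+y_2)=C+2T-\sigma_1\ge C+N-z_1,
\]
because $2T-\sigma_i\ge2T-14\ge T+26>N$.

Suppose $J$ has color $y_2$. By (v) for ear 1 and (ii) for ear 2,
\[
 \kappa\ge y_2+(T+\sigma_1+12)+(T+\sigma_2)=C+T+12-y_1 .
\]
Otherwise $\pi(J)\ge T$, and (v) and (i) give the same bound $\kappa\ge T+(T+\sigma_1+12)+(\sigma_2+y_2)=C+T+12-y_1$. As $y_1=z_1+6$ and $N\le T+2$, this is $C+T+6-z_1\ge C+N-z_1$.
\end{proof}

\section{Pairs of hubs}\label{sec:pairs}

Let $l\ne l'$ be colors in $\{9,\dots,T-1\}$. The \emph{pair} $P(l,l')$ consists of two adjacent vertices $h,h'$, the hubs. Each hub is joined to all $11$ vertices of its own copy of $K$ (with the copies of the $A_c$ attached to it as in Section~\ref{sec:K}). Attach to each hub one copy of $A_c$ for each $c\in\{3,\dots,8\}$, and two copies of $A_c$ for each $c\in\{9,\dots,T-1\}\setminus\{l,l'\}$. To \emph{attach the pair to $u$} means to join $u$ to $h$ and to $h'$. The degree of a hub is then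
\[
 1+11+6+2(T-11)+1=2T-3=D .
\]

For a $T$-coloring let the price $\pi(h)$ of a hub be its color plus the excesses of the copies attached to it plus $\kappa-C\ge0$ for its copy of $K$. The sum of the colors on the pair and everything belonging to it is a constant plus $\pi(h)+\pi(h')$. As baseline of the pair we take the value of this expression for $\pi(h)+\pi(h')=l+l'$; so the \emph{excess} of the pair is $\pi(h)+\pi(h')-l-l'$. It enters the price of $u$ and formula \eqref{eq:price} in the same way as the excess of an attached graph.

\begin{lemma}\label{lem:hub}
In every $T$-coloring the hubs of $P(l,l')$ satisfy \eqref{eq:hubwish}.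
\end{lemma}

\begin{proof}
All excesses are nonnegative, and $\kappa\ge C$ by (K0); this is the first part. For the second, let $h$ have color $c\notin\{l,l'\}$. This color is missing from the copy of $K$ joined to $h$. If $c=T$, then $\pi(h)\ge T+(N-T)$ by (K1). If $c\in\{3,\dots,8\}$, the copy of $A_c$ and (K2) give $\pi(h)\ge c+(N-1-c)+1$. If $c\in\{1,2\}$, then $\pi(h)\ge c+(N-c)$ by (K3). If $c\in\{9,\dots,T-1\}\setminus\{l,l'\}$, two copies of $A_c$ are attached to $h$ and \eqref{eq:two} applies. In each case $\pi(h)\ge N$. The same holds for $h'$.
\end{proof}

\begin{lemma}\label{lem:pair}
Let $P(l,l')$ be attached to $u$. In every $T$-coloring its excess is at least $0$; it is at least $N-l$ if $u$ has color $l$, and at least $N-l'$ if $u$ has color $l'$. If $u$ has a color outside $\{l,l'\}$ (possibly outside $[T]$), the pair can be given a $T$-coloring of excess $0$.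
\end{lemma}

\begin{proof}
If the hubs have the colors $l,l'$ in some order, the excess is at least $0$, and $u$ has neither of these colors. Otherwise, since the hubs are adjacent, some hub has a color outside $\{l,l'\}$ and price at least $N$, while the other has price at least $\min(l,l')$. So the excess is at least $N-\max(l,l')>0$. If $u$ has color $l$, then no hub has color $l$ and at most one has color $l'$; so one hub has price at least $N$ and the other at least $l'$, and the excess is at least $N-l$. The case of $l'$ is symmetric.

If $u$ has another color, give $h$ color $l$ and $h'$ color $l'$. Color both copies of $K$ as in (K4); this uses only colors of $[8]\cup\{T\}$, so there is no conflict with the hubs. No hub has a color $c$ for which a copy of $A_c$ is attached to it, so all copies can have excess $0$. Then $\pi(h)=l$ and $\pi(h')=l'$.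
\end{proof}

Now we can make any set of colors below $T$ expensive at a vertex, at about one edge per color. Let $X\subseteq[T-1]$. To \emph{load} a vertex $u$ with $X$, attach to it two copies of $A_c$ for each $c\in X\cap[8]$; split $X\cap\{9,\dots,T-1\}$ into $2$-element sets $\{l,l'\}$ and at most one leftover color; attach $P(l,l')$ for each $2$-set and two copies of $A_c$ for the leftover color $c$, if any.

\begin{lemma}\label{lem:load}
Let $u$ be loaded with $X\subseteq[T-1]$. This uses at most $T+8$ edges at $u$. In every $T$-coloring all excesses at $u$ are nonnegative, and if $u$ has a color in $X$, then its color and these excesses add up to at least $N$. If $u$ has a color outside $X$ (possibly larger than $T$), everything attached to $u$ in the loading can be given $T$-colorings of excess $0$.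
\end{lemma}

\begin{proof}
At most $16$ edges serve the colors in $[8]$. The at most $T-9$ others use one edge each, plus one more if there is a leftover color. The remaining statements follow from \eqref{eq:two}, Lemma~\ref{lem:pair} and the basic properties of attached graphs.
\end{proof}

\section{The counterexample}\label{sec:end}

\begin{proposition}\label{prop:step}
Let $N\in\{T+1,T+2\}$ and assume $\mathcal H(N)$.
\begin{enumerate}
\item[(a)] There is an admissible graph $B_N$ that lifts $T$ to $N$.
\item[(b)] $\mathcal H(N+1)$ holds.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $B_N$ be a root loaded with $[T-1]$, and let $M$ be the sum of the baselines. By Lemma~\ref{lem:load} and \eqref{eq:price}, root color $T$ gives the least sum $T+M$, and every root color $c<T$ gives at least $N+M$.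

(b) Let $c\in[T-1]$. Take a root loaded with $[T-1]\setminus\{c\}$ and attach to it one copy of $B_N$. Let $M$ be the sum of all baselines. Root color $c$ gives the least sum $c+M$. Every root color in $[T-1]\setminus\{c\}$ gives at least $N+M$, and so does root color $T$, because $B_N$ lifts $T$ to $N$. So the graph lifts $c$ to $N$, as $\mathcal H(N+1)$ requires.

\emph{Admissibility.} The root degrees are at most $T+8$ and $T+9$, hence at most $2T-4=D-1$. Hubs and the vertices of the graphs $K$ have degree $D$. The root of an attached admissible graph has degree at most $(D-1)+1$, and its other degrees do not change.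

For $3$-colorability, give the root any color in $\{1,2,3\}$. For each attached pair give $h,h'$ the two other colors, and color each copy of $K$, which is bipartite, with the two colors different from that of its hub. A $3$-colorable graph attached by a single edge can be $3$-colored compatibly after a permutation of the colors.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given an odd $\Delta\ge77$, put $T=(\Delta+3)/2\ge40$, so that $D=2T-3=\Delta$. We know $\mathcal H(T+1)$ from the trees. Proposition~\ref{prop:step} with $N=T+1$ gives $\mathcal H(T+2)$, and with $N=T+2$ it gives an admissible graph $B_{T+2}$ that lifts $T$ to $T+2$. (The second round is needed for strictness: with $N=T+1$ the argument below would yield only a tie.)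

Let $N=T+2$, with graphs $A_c$ as in $\mathcal H(T+2)$, and let $G$ consist of a vertex $v$ loaded with $[T-1]$ together with one copy of $B_{T+2}$ attached to $v$. Let $M$ be the sum of all baselines. We use \eqref{eq:price} at $v$.
\begin{itemize}
\item Every $T$-coloring of $G$ has sum at least $T+2+M$: if $v$ has a color below $T$, this is Lemma~\ref{lem:load} with $N=T+2$; if $v$ has color $T$, it holds because $B_{T+2}$ lifts $T$ to $T+2$.
\item Give $v$ color $T+1$. Since this color is not in $[T]$, everything attached to $v$ can be given a $T$-coloring of excess $0$. The resulting coloring has sum $T+1+M$.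
\end{itemize}
So every optimum coloring of $G$ uses a color larger than $T$, and by Lemma~\ref{lem:nogap} it uses at least $T+1$ colors. That is, $s(G)\ge T+1$.

As in the proof of Proposition~\ref{prop:step}, $G$ is $3$-colorable, and all degrees are at most $D$; in particular $\deg(v)\le T+9\le D$. A hub has degree exactly $D$, so $\Delta(G)=D=\Delta$. A pair attached to $v$ and the vertex $v$ contain a triangle, so $\chi(G)=3$. Therefore
\[
 \left\lceil\frac{\chi(G)+\Delta(G)}2\right\rceil=\left\lceil\frac{3+2T-3}2\right\rceil=T\le s(G)-1. \qedhere
\]
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}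
\emph{On Sum Coloring Of Graphs},
\url{http://reu.dimacs.rutgers.edu/~hh541/salavatipour_master_thesis}.
\end{thebibliography}

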